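\title{Jump sets in second order total generalized variation denoising}

\begin{abstract}
Let $\Omega\subset\mathbb{R}^d$, $d\ge2$, be a bounded Lipschitz domain, let $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$, and let $u$ solve the denoising problem with quadratic fidelity term and the second order total generalized variation $\mathrm{TGV}^2_{\beta,\alpha}$ as regularizer. We prove that the jump set of $u$ is contained in the jump set of $f$ up to an $\mathcal{H}^{d-1}$-null set, that the jump of $u$ has the same orientation as the jump of $f$, and that it is not larger. The constant $1$ in the last statement is sharp. The proof freezes the optimal vector field $w$ in the definition of $\mathrm{TGV}^2_{\beta,\alpha}$, encodes the optimality of $u$ in a linear functional on measures, and compares this functional with its translates.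
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The denoising problem}
Let $\Omega\subset\mathbb{R}^d$ be bounded and open; $d\ge2$ unless the contrary is said. We write $\mathcal{M}$ for the space of finite $\mathbb{R}^d$-valued Radon measures on $\Omega$ and $|\mu|$ for the total variation measure of $\mu$, always taken with respect to the Euclidean norm on vectors and matrices. A function $p\in L^1(\Omega;\mathbb{R}^d)$ is identified with the measure $p\,dx$. The space $\mathrm{BV}(\Omega)$ consists of the $v\in L^1(\Omega)$ whose distributional gradient $Dv$ belongs to $\mathcal{M}$. The space $\mathrm{BD}(\Omega)$ of functions of bounded deformation consists of the $w\in L^1(\Omega;\mathbb{R}^d)$ whose symmetrized distributional gradient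
\[
(\mathcal{E}w)_{ij}=\tfrac12(\partial_iw_j+\partial_jw_i),\qquad 1\le i,j\le d,
\]
is a finite matrix-valued Radon measure. Nothing is required of the antisymmetric part of $Dw$.

Suppose that $\Omega$ is a domain with Lipschitz boundary and that $\alpha,\beta>0$. The \emph{second order total generalized variation} of $u\in\mathrm{BV}(\Omega)$ is
\begin{equation}\label{eq:tgv}
\mathrm{TGV}^2_{\beta,\alpha}(u)=\min_{w\in\mathrm{BD}(\Omega)}\ \alpha\,|Du-w|(\Omega)+\beta\,|\mathcal{E}w|(\Omega).
\end{equation}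
The minimum is attained: a minimizing sequence is bounded in $\mathrm{BD}(\Omega)$, this space embeds compactly into $L^1(\Omega;\mathbb{R}^d)$ on a bounded Lipschitz domain, and both terms are lower semicontinuous under $L^1$ convergence of $w$. Given data $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$, the $L^2$--$\mathrm{TGV}^2_{\beta,\alpha}$ denoising problem is
\begin{equation}\label{eq:problem}
\min_{u\in\mathrm{BV}(\Omega)}\ \frac12\int_\Omega(f-u)^2\,dx+\mathrm{TGV}^2_{\beta,\alpha}(u).
\end{equation}
If $f$ is an image, its jumps are its edges, and one wants to know whether the solution $u$ of \eqref{eq:problem} can have edges where $f$ has none.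

The definition suggests an answer. The choice $w=0$ gives $\mathrm{TGV}^2_{\beta,\alpha}(u)\le\alpha|Du|(\Omega)$, and for affine $u$ the choice $w=\nabla u$ gives $\mathrm{TGV}^2_{\beta,\alpha}(u)=0$: the field $w$ absorbs slopes. It cannot absorb jumps. If $Du=\nabla u\,dx+D^su$ is the decomposition into the parts absolutely continuous and singular with respect to Lebesgue measure $\mathcal{L}^d$, then
\[
|Du-w|(\Omega)=\int_\Omega|\nabla u-w|\,dx+|D^su|(\Omega),
\]
so jumps cost exactly what they cost in the $L^2$--$\mathrm{TV}$ problem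
\begin{equation}\label{eq:tv}
\min_{u}\ \frac12\int_\Omega(f-u)^2\,dx+\alpha|Du|(\Omega).
\end{equation}
For \eqref{eq:tv} it is known that the jump set of the solution is contained in that of the data up to an $\mathcal{H}^{d-1}$-null set, and for \eqref{eq:problem} the inclusion is known in dimension one. If the optimal $w$ in \eqref{eq:tgv} happens to be a gradient, $w=\nabla a$ with $a\in W^{1,1}(\Omega)\cap L^2(\Omega)$, then $u-a$ solves \eqref{eq:tv} with data $f-a$, and subtracting $a$ changes no jumps. In general $w$ is a field in $\mathrm{BD}(\Omega)$ about whose curl we have no information, and this reduction is not available. The question whether the inclusion holds for \eqref{eq:problem} when $d\ge2$ is posed in \cite{source}. We show that it does.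

\subsection{Jump sets}
Let $v\in L^1(\Omega;\mathbb{R}^m)$ and $x\in\Omega$. The function $v$ is \emph{approximately continuous} at $x$, with limit $\tilde v(x)$, if $r^{-d}\int_{B_r(x)}|v-\tilde v(x)|\,dy\to0$ as $r\downarrow0$; the set of the other points is denoted by $S_v$. For a unit vector $\nu$ let $B_r^\pm(x,\nu)=\{y\in B_r(x):\pm(y-x)\cdot\nu>0\}$. We say that $v$ has \emph{one-sided limits $v^\pm$ along $\nu$} at $x$ if $r^{-d}\int_{B_r^\pm(x,\nu)}|v-v^\pm|\,dy\to0$ for both signs, and then put $[v]=v^+-v^-$. The \emph{jump set} $J_v$ is the set of $x$ at which $v$ has different one-sided limits along some $\nu=\nu_v(x)$. There the triple $(v^+,v^-,\nu_v)$ is unique up to the exchange with $(v^-,v^+,-\nu_v)$, and $J_v\subset S_v$.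

For $v\in\mathrm{BV}(\Omega;\mathbb{R}^m)$ the Federer--Vol'pert theorem (see \cite{AFP}) states that $J_v$ is a countably $\mathcal{H}^{d-1}$-rectifiable Borel set with normal $\nu_v$, that $\mathcal{H}^{d-1}(S_v\setminus J_v)=0$, and that
\begin{equation}\label{eq:jumppart}
|Dv|\llcorner J_v=|[v]|\,\mathcal{H}^{d-1}\llcorner J_v .
\end{equation}
In particular $\mathcal{L}^d(J_v)=0$. To compare the jumps of two functions we need one normal for both, and we obtain it by treating them as a pair.

\begin{lemma}[Common orientation]\label{lem:pair}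
Let $u,f\in\mathrm{BV}(\Omega)$, let $J=J_{(u,f)}$ be the jump set of the pair $(u,f)\in\mathrm{BV}(\Omega;\mathbb{R}^2)$, and let $\nu$ be its normal. At every $x\in J$ both $u$ and $f$ have one-sided limits along $\nu$. If $[u]\ne0$, then $x\in J_u$ and $\nu_u=\pm\nu$; if $[u]=0$, then $x\notin J_u$; the same holds for $f$. Moreover $\mathcal{H}^{d-1}\big((J_u\cup J_f)\setminus J\big)=0$.
\end{lemma}

\begin{proof}
The one-sided limits of the pair are pairs of one-sided limits. If $u^+\neq u^-$, then $x\in J_u$ by definition and $\nu_u=\pm\nu$ by the uniqueness of the triple. If $u^+=u^-$, adding the integrals over the two half-balls shows that $x\notin S_u$, so $x\notin J_u$. Finally $J_u\cup J_f\subset S_u\cup S_f\subset S_{(u,f)}$, and $\mathcal{H}^{d-1}(S_{(u,f)}\setminus J)=0$.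
\end{proof}

Thus at $\mathcal{H}^{d-1}$-a.e.\ $x\in J_u$ both $[u]$ and $[f]$ are defined along $\nu_u$, with $[f]=0$ if $x\notin J_f$. The product $[u]([u]-[f])$ does not depend on the sign of the normal.

\subsection{Results}

\begin{theorem}\label{thm:tgv}
Let $d\ge2$, let $\Omega\subset\mathbb{R}^d$ be a bounded open domain with Lipschitz boundary, let $\alpha,\beta>0$ and $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$, and let $u$ solve \eqref{eq:problem}. Then $\mathcal{H}^{d-1}(J_u\setminus J_f)=0$, and for $\mathcal{H}^{d-1}$-a.e.\ $x\in J_u$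
\begin{equation}\label{eq:main}
[u]\,\big([u]-[f]\big)\le0 ;
\end{equation}
that is, $0<[u]\le[f]$ if the normal is oriented so that $[u]>0$.
\end{theorem}

The theorem follows from a statement in which $w$ is frozen and need not be optimal.

\begin{theorem}\label{thm:fixed}
Let $\Omega\subset\mathbb{R}^d$ be bounded and open, let $\alpha>0$, $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ and $w\in\mathrm{BD}(\Omega)$. Let $u\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ minimize
\begin{equation}\label{eq:fixed}
v\mapsto\frac12\int_\Omega(f-v)^2\,dx+\alpha|Dv-w|(\Omega)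
\end{equation}
over $\mathrm{BV}(\Omega)\cap L^2(\Omega)$. Then the conclusions of Theorem~\ref{thm:tgv} hold.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:tgv} from Theorem~\ref{thm:fixed}]
The objective of \eqref{eq:problem} is finite at $v=f$, so $u-f\in L^2(\Omega)$ and $u\in L^2(\Omega)$. Let $w\in\mathrm{BD}(\Omega)$ attain the minimum in \eqref{eq:tgv} for $u$. With $\|\cdot\|$ the $L^2$ norm, every $v\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ satisfies
\begin{align*}
\tfrac12\|f-v\|^2+\alpha|Dv-w|(\Omega)+\beta|\mathcal{E}w|(\Omega)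
&\ge\tfrac12\|f-v\|^2+\mathrm{TGV}^2_{\beta,\alpha}(v)\\
&\ge\tfrac12\|f-u\|^2+\alpha|Du-w|(\Omega)+\beta|\mathcal{E}w|(\Omega).
\end{align*}
Canceling the finite number $\beta|\mathcal{E}w|(\Omega)$ shows that $u$ minimizes \eqref{eq:fixed}.
\end{proof}

Section~\ref{sec:hand} treats dimension one and an explicit example, which shows that the bound $|[u]|\le|[f]|$ cannot be improved by a constant factor. Section~\ref{sec:outline} explains the method, Sections~\ref{sec:dual}--\ref{sec:end} prove Theorem~\ref{thm:fixed}, and Section~\ref{sec:other} applies it to other regularizers.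

\section{Two cases worked by hand}\label{sec:hand}

\subsection{Dimension one}\label{sec:1d}
Let $\Omega=(0,1)$, $f\in\mathrm{BV}(0,1)$ and $w\in L^1(0,1)$, and let $u$ minimize \eqref{eq:fixed}. Functions in $\mathrm{BV}(0,1)$ are bounded and have left and right limits everywhere; $[v](p)=v(p+)-v(p-)$. Put
\[
g=u-f,\qquad\sigma=Du-w\,dx,\qquad z(x)=\int_0^xg\,dt .
\]
We show that $[g](p)\le0$ at every point $p$ with $[u](p)>0$. This is \eqref{eq:main} at such points, and the case $[u](p)<0$ follows by changing the signs of $u$, $f$ and $w$.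

Comparing $u$ with $u+t$ gives $0\le t\int_0^1g+t^2/2$ for all real $t$, so $\int_0^1g=0$. Now compare $u$ with $u+t1_{(x,1)}$. The derivative changes by $t\delta_x$, and $\int_x^1g=-z(x)$, so
\begin{equation}\label{eq:1dtest}
0\le-t\,z(x)+\tfrac12t^2+\alpha\big(|\sigma+t\delta_x|(\Omega)-|\sigma|(\Omega)\big)\qquad(t\in\mathbb{R}).
\end{equation}
The bracket is at most $|t|$, and letting $t\to0$ from both sides gives $|z(x)|\le\alpha$ for all $x$. At $x=p$ the measure $\sigma$ has an atom of mass $[u](p)>0$, so the bracket equals $t$ for small $|t|$, and letting $t\uparrow0$ gives $z(p)\ge\alpha$. Hence $z$ attains its maximum $\alpha$ at $p$. For small $h>0$ we get $\int_{p-h}^pg=z(p)-z(p-h)\ge0$ and $\int_p^{p+h}g=z(p+h)-z(p)\le0$, so $g(p-)\ge0\ge g(p+)$ and $[g](p)\le0$.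

The mechanism is a \emph{dual field} $z$ with $|z|\le\alpha$ and $z'=u-f$, which reaches the bound $\alpha$ at an upward jump of $u$; its derivative can only jump downward at a maximum.

\subsection{A step}
The next example has such a field in every dimension. The field is a tent with peaks on the jump set, and it certifies the solution.

\begin{proposition}\label{prop:step}
Let $d\ge2$, $\alpha,\beta>0$, $0<\ell\le2\beta/\alpha$, $\Omega=(-\ell,\ell)\times(-1,1)^{d-1}$ and $f=c\,1_{\{|x_1|<\ell/2\}}$ with $c>4\alpha/\ell$. Then the unique solution of \eqref{eq:problem} is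
\[
u=\Big(c-\frac{2\alpha}{\ell}\Big)1_{\{|x_1|<\ell/2\}}+\frac{2\alpha}{\ell}\,1_{\{|x_1|>\ell/2\}} .
\]
On both jump planes $|[u]|/|[f]|=1-4\alpha/(\ell c)$, which tends to $1$ as $c\to\infty$. Hence the constant $1$ in $|[u]|\le|[f]|$ is sharp for all $d\ge2$ and $\alpha,\beta>0$.
\end{proposition}

\begin{proof}
\emph{An integration by parts.} Let $a\in L^1(\Omega)$ be such that $\partial_1a$ is a finite measure, and let $\theta$ be Lipschitz on $[-\ell,\ell]$ with $\theta(\pm\ell)=0$. We claim that
\begin{equation}\label{eq:ibp}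
\int_\Omega\theta(x_1)\,d(\partial_1a)=-\int_\Omega\theta'(x_1)\,a\,dx .
\end{equation}
For $\varepsilon>0$ let $\eta^\varepsilon$ be the product of $\min\{1,((\ell-|x_1|)/\varepsilon-1)^+\}$ and of the factors $\min\{1,((1-|x_i|)/\varepsilon-1)^+\}$, $i\ge2$. The function $\eta^\varepsilon\theta$ is Lipschitz with compact support in $\Omega$. Its mollifications converge uniformly and their derivatives converge boundedly a.e., so it is an admissible test function:
\[
\int\eta^\varepsilon\theta\,d(\partial_1a)=-\int\eta^\varepsilon\theta'a\,dx-\int\theta\,\partial_1\eta^\varepsilon\,a\,dx .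
\]
Here $|\partial_1\eta^\varepsilon|\le1/\varepsilon$, and $\partial_1\eta^\varepsilon=0$ outside the strip $\{\ell-|x_1|\le2\varepsilon\}$, where $|\theta|\le2\varepsilon\|\theta'\|_\infty$. So the last integral is at most $2\|\theta'\|_\infty$ times the integral of $|a|$ over the strip, and $\varepsilon\to0$ gives \eqref{eq:ibp}.

\emph{The certificate.} Let $\zeta$ be continuous and piecewise affine on $[-\ell,\ell]$ with nodes $\zeta(\pm\ell)=\zeta(0)=0$, $\zeta(-\ell/2)=\alpha$, $\zeta(\ell/2)=-\alpha$, and let $\vartheta(t)=-\int_{-\ell}^t\zeta$. Then $|\zeta|\le\alpha$. The slope of $\zeta$ is $-2\alpha/\ell$ for $|t|<\ell/2$ and $2\alpha/\ell$ for $|t|>\ell/2$, that is, $\zeta'(x_1)=u-f$. Since $\zeta$ is odd, $\vartheta(\pm\ell)=0$, and $|\vartheta|\le|\vartheta(0)|=\alpha\ell/2\le\beta$. Let $v\in\mathrm{BV}(\Omega)$ and $w\in\mathrm{BD}(\Omega)$. Then $\partial_1w_1=(\mathcal{E}w)_{11}$ is a measure with $|\partial_1w_1|\le|\mathcal{E}w|$, and \eqref{eq:ibp} gives $\int\vartheta\,d(\partial_1w_1)=\int\zeta w_1\,dx$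 and $\int\zeta\,d(\partial_1v)=-\int(u-f)v\,dx$. Therefore
\[
\alpha|Dv-w|(\Omega)+\beta|\mathcal{E}w|(\Omega)\ge\int\zeta\,d(\partial_1v)-\int\zeta w_1\,dx+\int\vartheta\,d(\partial_1w_1)=-\int(u-f)v\,dx,
\]
so $\mathrm{TGV}^2_{\beta,\alpha}(v)\ge-\int(u-f)v$ for every $v$. The function $u$ jumps up by $c-4\alpha/\ell>0$ across $\{x_1=-\ell/2\}$, where $\zeta=\alpha$, and down by the same amount across $\{x_1=\ell/2\}$, where $\zeta=-\alpha$. Hence
\[
\mathrm{TGV}^2_{\beta,\alpha}(u)\le\alpha|Du|(\Omega)=\int\zeta\,d(\partial_1u)=-\int(u-f)u\,dx .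
\]
For $v\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ (otherwise the objective is $+\infty$) we conclude that
\begin{align*}
\tfrac12\|f-v\|^2-\tfrac12\|f-u\|^2&=\int(u-f)(v-u)\,dx+\tfrac12\|v-u\|^2\\
&\ge\mathrm{TGV}^2_{\beta,\alpha}(u)-\mathrm{TGV}^2_{\beta,\alpha}(v)+\tfrac12\|v-u\|^2 ,
\end{align*}
which proves minimality and uniqueness.
\end{proof}

\begin{remark}
For $0<c\le4\alpha/\ell$ the solution is the constant $u=c/2$: multiply $\zeta$ and $\vartheta$ by $c\ell/(4\alpha)\le1$, so that again $\zeta'(x_1)=u-f$, and note that $\mathrm{TGV}^2_{\beta,\alpha}(u)=0=-\int(u-f)u$. Jumps can disappear, and the inclusion in Theorem~\ref{thm:tgv} can be strict.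
\end{remark}

\section{The translation argument in outline}\label{sec:outline}

This section is heuristic. Let $u,f,w$ be as in Theorem~\ref{thm:fixed}, $g=u-f$ and $\sigma=Du-w\,dx$. The formal optimality condition for \eqref{eq:fixed} is the existence of a vector field $z$ with
\begin{equation}\label{eq:formal}
|z|\le\alpha,\qquad\operatorname{div}z=g,\qquad z\cdot\sigma=\alpha|\sigma| .
\end{equation}
On $J_u$, oriented so that $[u]>0$, the last condition reads $z=\alpha\nu$. Suppose that $J_u$ is a smooth hypersurface and that $z$ is continuous and $C^1$ up to $J_u$ from each side. Write $\operatorname{div}z=\sum_i\tau_i\cdot\partial_{\tau_i}z+\nu\cdot\partial_\nu z$ in an orthonormal frame $\tau_1,\dots,\tau_{d-1},\nu$. The tangential terms depend only on the values of $z$ on $J_u$, so they do not jump. The function $s\mapsto\nu(x)\cdot z(x+s\nu(x))$ has its maximum $\alpha$ at $s=0$, so the normal term jumps downward. Thus $[g]\le0$, as in dimension one. But duality provides only a bounded measurable $z$, with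 no values on $J_u$ and no derivatives, and we need a form of the argument that survives this.

Return to dimension one and suppose that $\sigma=[u]\,\delta_p$ near a jump point $p$ with $[u]>0$. Translate: $z_h(x)=z(x+h)$, $g_h(x)=g(x+h)$, $\sigma_h=[u]\,\delta_{p-h}$. Then
\[
\int(z_h-z)\,d(\sigma_h-\sigma)=-[u]\,\big(z(p+h)-2z(p)+z(p-h)\big)=-[u]\int_{p-h}^p(g_h-g)\,dx .
\]
The left side is nonnegative because $z$ is maximal at $p$, and the right side is $-h[u][g]+o(h)$. In this form the argument needs no pointwise maximum. In any dimension, translating \eqref{eq:formal} by $he$, with $e$ a unit vector, gives the monotonicity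
\begin{equation}\label{eq:formalmono}
(z_h-z)\cdot(\sigma_h-\sigma)=\big(\alpha|\sigma_h|-z\cdot\sigma_h\big)+\big(\alpha|\sigma|-z_h\cdot\sigma\big)\ge0 .
\end{equation}
Take $w=0$, ignore the boundary, and let $S$ be bounded, odd and increasing. The gradient of $\psi=S(u_h-u)$ is $b\,(\sigma_h-\sigma)$ with $b\ge0$, so testing $\operatorname{div}(z_h-z)=g_h-g$ with $\psi$ gives $\int S(u_h-u)(g_h-g)\,dx\le0$. Divide by $h$. Where $u$ and $g$ are smooth the integrand is $O(h^2)$. In the strip between $J_u-he$ and $J_u$, which has thickness $h|\nu\cdot e|$, the integrand is close to $S([u])[g]$. In the limit,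
\[
\int_{J_u}S([u])\,[g]\,|\nu\cdot e|\,d\mathcal{H}^{d-1}\le0,
\]
and a localized version of this inequality gives $[u][g]\le0$ pointwise. Four difficulties remain.
\begin{enumerate}
\item The product $z\cdot\sigma$ has no meaning for $z\in L^\infty$ and singular $\sigma$. We replace $z$ by a bounded linear functional $L$ on all of $\mathcal{M}$ (Section~\ref{sec:dual}) and translate that (Section~\ref{sec:shift}).
\item A cut-off $\varphi$ creates the error $h^{-1}\int S(u_h-u)\,(z_h-z)\cdot\nabla\varphi\,dx$. The factor $h^{-1}S(u_h-u)$ is bounded in $L^1$ but concentrates near $J_u$, and $z_h-z$ tends to $0$ only in measure. Section~\ref{sec:compare} shows that the error vanishes nevertheless.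
\item For $w\neq0$ we have $D(u_h-u)=\sigma_h-\sigma+(w_h-w)\,dx$, and $w\in\mathrm{BD}(\Omega)$ gives no direct bound of order $h$ for $w_h-w$ in $L^1$. Section~\ref{sec:basic} corrects $u_h-u$ so that only $\mathcal{E}w$ appears.
\item The limit $h\to0$ must be computed for general $\mathrm{BV}$ functions (Section~\ref{sec:limit}).
\end{enumerate}

\section{The dual functional}\label{sec:dual}

From now on $u,f,w$ are as in Theorem~\ref{thm:fixed}, and
\[
g=u-f\in\mathrm{BV}(\Omega)\cap L^2(\Omega),\qquad\sigma=Du-w\,dx\in\mathcal{M}.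
\]
Parts (i)--(iii) of the next lemma are the three conditions \eqref{eq:formal}, with $L(\mu)$ in the role of $\int z\cdot d\mu$.

\begin{lemma}\label{lem:dual}
There is a linear map $L:\mathcal{M}\to\mathbb{R}$ such that
\begin{enumerate}
\item[(i)] $|L(\mu)|\le\alpha|\mu|(\Omega)$ for all $\mu\in\mathcal{M}$;
\item[(ii)] $L(D\psi)=-\int_\Omega g\psi\,dx$ for all $\psi\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$;
\item[(iii)] $L(b\sigma)=\alpha\int_\Omega b\,d|\sigma|$ for every bounded Borel function $b\ge0$;
\item[(iv)] there is $z\in L^\infty(\Omega;\mathbb{R}^d)$ with $|z|\le\alpha$ and $L(p\,dx)=\int_\Omega z\cdot p\,dx$ for all $p\in L^1(\Omega;\mathbb{R}^d)$.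
\end{enumerate}
\end{lemma}

\begin{proof}
Let $N(\mu)=\alpha|\sigma+\mu|(\Omega)-\alpha|\sigma|(\Omega)$. This function is convex, $N(0)=0$, and $|N(\mu)|\le\alpha|\mu|(\Omega)$. For $\psi\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ and $t\in(0,1]$, comparing $u$ with $u+t\psi$ and using $N(tD\psi)\le tN(D\psi)$ gives
\[
0\le t\int g\psi+\frac{t^2}2\int\psi^2+N(tD\psi)\le t\int g\psi+\frac{t^2}2\int\psi^2+tN(D\psi).
\]
Dividing by $t$ and letting $t\downarrow0$, we obtain $-\int g\psi\le N(D\psi)$. If $D\psi=0$, this inequality for $\psi$ and $-\psi$ gives $\int g\psi=0$. So $L_0(D\psi)=-\int g\psi$ defines a linear functional on the subspace $X=\{D\psi:\psi\in\mathrm{BV}(\Omega)\cap L^2(\Omega)\}$ of $\mathcal{M}$, and $L_0\le N$ on $X$.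

To apply the Hahn--Banach theorem we replace $N$ by its directional derivative at $0$. By convexity $N(t\mu)/t$ is nondecreasing in $t>0$, and it is at least $-\alpha|\mu|(\Omega)$, so $P(\mu)=\lim_{t\downarrow0}N(t\mu)/t=\inf_{t>0}N(t\mu)/t$ is finite and $P\le N$. The function $P$ is positively homogeneous, and convex as a pointwise limit of convex functions, hence sublinear. For $\mu\in X$ and $t>0$ we have $tL_0(\mu)=L_0(t\mu)\le N(t\mu)$, so $L_0\le P$ on $X$. Let $L\le P$ be a linear extension of $L_0$ to $\mathcal{M}$. Then (ii) holds, and $\pm L(\mu)=L(\pm\mu)\le N(\pm\mu)\le\alpha|\mu|(\Omega)$ gives (i).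

Since $L(-\sigma)\le N(-\sigma)=-\alpha|\sigma|(\Omega)$, part (i) gives $L(\sigma)=\alpha|\sigma|(\Omega)$. For Borel $b$ with $0\le b\le1$, (i) gives $L(b\sigma)\le\alpha\int b\,d|\sigma|$ and $L((1-b)\sigma)\le\alpha\int(1-b)\,d|\sigma|$. The sum of these inequalities is an equality, so both are equalities, and (iii) follows by scaling. Part (iv) is the case $m=\mathcal{L}^d\llcorner\Omega$ of the following duality, which we use again: for a finite measure $m\ge0$, a linear functional on $L^1(m;\mathbb{R}^d)$ of norm at most $\alpha$ has the form $\xi\mapsto\int\zeta\cdot\xi\,dm$ with $|\zeta|\le\alpha$.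
\end{proof}

\section{Translates, averages and monotonicity}\label{sec:shift}

Fix a unit vector $e$ and $h_0>0$, and let $\Omega'=\{x\in\Omega:\operatorname{dist}(x,\mathbb{R}^d\setminus\Omega)>h_0\}$. Always $0<h<h_0$. For a function $a$ and a finite scalar or vector measure $\mu$ on $\Omega$, for $0\le t<h_0$, $x\in\Omega'$ and Borel $B\subset\Omega'$, put
\begin{align*}
a_t(x)&=a(x+te), & A_ha(x)&=\frac1h\int_0^ha(x+te)\,dt,\\
\mu_t(B)&=\mu(B+te), & A_h\mu(B)&=\frac1h\int_0^h\mu_t(B)\,dt .
\end{align*}
A subscript $h$ on a function or a measure always denotes a translate; other dependence on $h$ is marked by a superscript. Functions on $\Omega'$ that vanish outside a compact subset of $\Omega'$, and their products with measures on $\Omega'$, are extended by $0$. Averages appear because a difference quotient is the average of a derivative along a segment; see (iv) below, where $D_ea=e\cdot Da$.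

\begin{lemma}\label{lem:avg}
\begin{enumerate}
\item[(i)] For bounded Borel $\psi$ on $\Omega'$, extended by $0$, we have $\int\psi\,d\mu_t=\int\psi(x-te)\,d\mu(x)$ and $\int\psi\,dA_h\mu=\frac1h\int_0^h\int\psi(x-te)\,d\mu(x)\,dt$. The map $A_h$ is linear and preserves inequalities between scalar measures, $|\mu_t|=|\mu|_t$, $|A_h\mu|\le A_h|\mu|$, and $A_h|\mu|(\Omega')\le|\mu|(\Omega)$.
\item[(ii)] $\int\psi\,dA_h\mu\to\int\psi\,d\mu$ as $h\to0$ for $\psi\in C_c(\Omega')$.
\item[(iii)] $(p\,dx)_t=p_t\,dx$ and $A_h(p\,dx)=(A_hp)\,dx$ for $p\in L^1(\Omega)$. If $p\in L^q(\Omega)$, $1\le q<\infty$, then $p_h\to p$ and $A_hp\to p$ in $L^q(\Omega')$.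
\item[(iv)] For $a\in\mathrm{BV}(\Omega)$, on $\Omega'$: $D(a_t)=(Da)_t$, $D(A_ha)=A_h(Da)$, and $(a_h-a)\,dx=h\,A_h(D_ea)$.
\item[(v)] If $p^h\to p$ and $k^h\to k$ in $L^1(\Omega')$ and $|k^h|\le M$, then $\int_{\Omega'}p^hk^h\,dx\to\int_{\Omega'}pk\,dx$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The formulas hold for indicator functions, by Fubini's theorem for the Borel function $(x,t)\mapsto1_B(x-te)$, and so for bounded Borel $\psi$. Translation maps Borel partitions to Borel partitions, so $|\mu_t|=|\mu|_t$. Then $|A_h\mu(B)|\le A_h|\mu|(B)\le|\mu|(\Omega)$ for all $B$, and $|A_h\mu|$ is the smallest measure with the first bound.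

(ii) By (i) the difference is at most $|\mu|(\Omega)\sup_{t\le h}\|\psi(\cdot-te)-\psi\|_\infty$, and $\psi$ is uniformly continuous.

(iii) The identities follow from (i) by a change of variables. Translations are continuous in $L^q(\mathbb{R}^d)$, and $\|A_hp-p\|_{L^q(\Omega')}\le\sup_{t\le h}\|p_t-p\|_{L^q(\Omega')}$ by Minkowski's inequality.

(iv) Let $\psi\in C_c^1(\Omega')$. Then $-\int a_t\,\partial_i\psi\,dx=-\int a\,\partial_i\psi(x-te)\,dx=\int\psi(x-te)\,dD_ia=\int\psi\,d(D_ia)_t$, which is the first identity; averaging over $t$ gives the second. For the third use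
\begin{equation}\label{eq:ftc}
\psi(x-he)-\psi(x)=-\int_0^h\partial_e\psi(x-te)\,dt
\end{equation}
to get $\int\psi\,(a_h-a)\,dx=\int a(x)\,(\psi(x-he)-\psi(x))\,dx=\int_0^h\int\psi(x-te)\,dD_ea\,dt$.

(v) We have $|\int(p^h-p)k^h|\le M\|p^h-p\|_{L^1}$. Every sequence $h\to0$ has a subsequence along which $k^h\to k$ a.e., and then $\int p(k^h-k)\to0$ by dominated convergence.
\end{proof}

The translate $z_h$ acts on $p\,dx$ by $\int z_h\cdot p\,dx=\int z(x)\cdot p(x-he)\,dx$: one moves the measure forward by $he$ and applies $z$. Accordingly, for $\rho\in\mathcal{M}$ concentrated on a compact subset of $\Omega'$, we define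
\[
L_h(\rho)=L(T_h\rho),\qquad T_h\rho(B)=\rho\big((B-he)\cap\Omega\big)\quad\text{for Borel }B\subset\Omega .
\]

\begin{lemma}\label{lem:mono}
Let $\rho\in\mathcal{M}$, $p\in L^1(\Omega;\mathbb{R}^d)$, $\psi\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ and the bounded Borel function $b\ge0$ vanish outside a compact subset of $\Omega'$. Then
\[
|L_h(\rho)|\le\alpha|\rho|(\Omega),\qquad L_h(p\,dx)=\int z_h\cdot p\,dx,\qquad L_h(D\psi)=-\int g_h\psi\,dx,
\]
$L_h(b\sigma_h)=\alpha\int b\,d|\sigma_h|$, and
\begin{equation}\label{eq:mono}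
(L_h-L)\big(b\,(\sigma_h-\sigma)\big)\ge0 .
\end{equation}
\end{lemma}

\begin{proof}
We have $|T_h\rho|(\Omega)=|\rho|(\Omega)$, $T_h(p\,dx)=p(\cdot-he)\,dx$ and $T_hD\psi=D(\psi(\cdot-he))$. By Lemma~\ref{lem:avg}(i), $T_h(b\sigma_h)(B)=\int1_B(x+he)\,b(x)\,d\sigma_h(x)=\int_Bb(x-he)\,d\sigma(x)$, that is, $T_h(b\sigma_h)=b(\cdot-he)\,\sigma$. The first four statements now follow from parts (i), (iv), (ii), (iii) of Lemma~\ref{lem:dual} and a change of variables; for the fourth, $\int b(x-he)\,d|\sigma|=\int b\,d|\sigma|_h=\int b\,d|\sigma_h|$. As in \eqref{eq:formalmono}, the left side of \eqref{eq:mono} equals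
\[
\Big[\alpha\int b\,d|\sigma_h|-L(b\sigma_h)\Big]+\Big[\alpha\int b\,d|\sigma|-L_h(b\sigma)\Big],
\]
and both brackets are nonnegative by the norm bounds for $L$ and $L_h$.
\end{proof}

\section{Comparing $L_h$ with $L$}\label{sec:compare}

Both error terms of the argument have the form $(L_h-L)(\rho^h)$, where $\rho^h$ is dominated by the average $A_h\mu$ of a fixed measure $\mu$. The trivial bound $2\alpha|\rho^h|(\Omega)$ does not tend to $0$. Two mechanisms give more. If $\mu$ is absolutely continuous, the averages do not concentrate, and $z_h\to z$ in $L^1$ suffices. If $\mu=|\sigma|$, then both $L$ and $L_h$ nearly attain their common bound $\alpha$ on the averaged measure $A_h\sigma$; since the Euclidean ball is strictly convex, two vectors of length at most $\alpha$ that nearly maximize the product with the same vector of length at most $1$ are close to each other. On the part of $\mu$ that is singular to both $|\sigma|$ and $\mathcal{L}^d$ we use only the trivial bound.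

\begin{lemma}\label{lem:compare}
Let $\mu\ge0$ be a finite measure on $\Omega$, and let $\mu=q\,(|\sigma|+\mathcal{L}^d)+\mu^\perp$ be its Lebesgue decomposition with respect to $|\sigma|+\mathcal{L}^d$. Let $\chi\in C_c^1(\Omega';[0,1])$ and $C\ge0$, and let $\rho^h\in\mathcal{M}$ satisfy $|\rho^h|\le C\chi A_h\mu$ for $0<h<h_0$. Then
\[
\limsup_{h\to0}\,\big|(L_h-L)(\rho^h)\big|\le2\alpha C\int\chi\,d\mu^\perp .
\]
\end{lemma}

\begin{proof}
By the Radon--Nikodym theorem $\rho^h=r^h\chi A_h\mu$ with $r^h$ Borel and $|r^h|\le C$ everywhere.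

\emph{Step 1: if $\mu=|\sigma|$, then $(L_h-L)(\rho^h)\to0$.} Let $m^h=\chi A_h|\sigma|$. By Lemma~\ref{lem:avg}(i), $\chi A_h\sigma=n^hm^h$ with $|n^h|\le1$. The maps $\xi\mapsto L(\xi m^h)$ and $\xi\mapsto L_h(\xi m^h)$ are linear on $L^1(m^h;\mathbb{R}^d)$ with norm at most $\alpha$, so there are $\zeta^h,\hat\zeta^h$ with $|\zeta^h|,|\hat\zeta^h|\le\alpha$ and
\[
L(\xi m^h)=\int\zeta^h\cdot\xi\,dm^h,\qquad L_h(\xi m^h)=\int\hat\zeta^h\cdot\xi\,dm^h .
\]
We evaluate both functionals on $\chi A_h\sigma$. This is possible because $\chi A_h\sigma$ is a gradient up to absolutely continuous terms: by Lemma~\ref{lem:avg}(iii), (iv) and the product rule $D(\chi a)=\chi Da+a\nabla\chi\,dx$,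
\[
\chi A_h\sigma=D(\chi A_hu)-(A_hu)\nabla\chi\,dx-\chi A_hw\,dx ,
\]
and $\chi A_hu\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ has compact support in $\Omega'$. Lemmas~\ref{lem:dual} and \ref{lem:mono} give
\begin{align*}
L(\chi A_h\sigma)&=-\int g\,\chi A_hu-\int(A_hu)\,z\cdot\nabla\chi-\int\chi\,z\cdot A_hw,\\
L_h(\chi A_h\sigma)&=-\int g_h\,\chi A_hu-\int(A_hu)\,z_h\cdot\nabla\chi-\int\chi\,z_h\cdot A_hw .
\end{align*}
By Lemma~\ref{lem:avg}(iii), $A_hu\to u$ and $g_h\to g$ in $L^2(\Omega')$ (here $f\in L^2$ is used), $A_hw\to w$ in $L^1(\Omega')$, and $z_h\to z$ in $L^1(\Omega')$ with $|z_h|\le\alpha$. By Lemma~\ref{lem:avg}(v) both right sides converge to $-\int g\chi u-\int u\,z\cdot\nabla\chi-\int\chi\,z\cdot w$. The same decomposition without averaging identifies this number as $L(\chi\sigma)$, which equals $\alpha\int\chi\,d|\sigma|$ by Lemma~\ref{lem:dual}(iii). Also $m^h(\Omega)\to\int\chi\,d|\sigma|$ by Lemma~\ref{lem:avg}(ii). Hence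
\[
\int(\alpha-\zeta^h\cdot n^h)\,dm^h=\alpha\,m^h(\Omega)-L(\chi A_h\sigma)\to0,\qquad\int(\alpha-\hat\zeta^h\cdot n^h)\,dm^h\to0 .
\]
If $|\zeta|\le\alpha$ and $|n|\le1$, then $|\zeta-\alpha n|^2=|\zeta|^2-2\alpha\,\zeta\cdot n+\alpha^2|n|^2\le2\alpha(\alpha-\zeta\cdot n)$. So $\zeta^h-\alpha n^h$ and $\hat\zeta^h-\alpha n^h$ tend to $0$ in the norm of $L^2(m^h)$, and so does their difference. By the Cauchy--Schwarz inequality,
\[
|(L_h-L)(\rho^h)|\le C\int|\hat\zeta^h-\zeta^h|\,dm^h\le C\,|\sigma|(\Omega)^{1/2}\,\|\hat\zeta^h-\zeta^h\|_{L^2(m^h)}\to0 .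
\]

\emph{Step 2: if $\mu=p\,dx$ with $0\le p\in L^1(\Omega)$, then $(L_h-L)(\rho^h)\to0$.} Indeed $|(L_h-L)(\rho^h)|\le C\int\chi\,|z_h-z|\,A_hp\,dx$, which tends to $0$ by Lemma~\ref{lem:avg}(v).

\emph{Step 3: the general case.} For $k>0$ write $\mu=\mu^1+\mu^2+\mu^3+\mu^4$ with
\[
\mu^1=\min(q,k)\,|\sigma|,\qquad\mu^2=q\,dx,\qquad\mu^3=(q-k)^+|\sigma|,\qquad\mu^4=\mu^\perp,
\]
so that $\rho^h=\sum_jr^h\chi A_h\mu^j$. The first term is dominated by $Ck\chi A_h|\sigma|$ and contributes $o(1)$ by Step 1. The second contributes $o(1)$ by Step 2. By the norm bounds, the other two contribute at most $2\alpha C\int\chi\,dA_h(\mu^3+\mu^4)$, which converges to $2\alpha C\int\chi\,(q-k)^+d|\sigma|+2\alpha C\int\chi\,d\mu^\perp$ by Lemma~\ref{lem:avg}(ii). Since $q\in L^1(|\sigma|)$, the first summand vanishes as $k\to\infty$.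
\end{proof}

\section{The corrected difference and the basic inequality}\label{sec:basic}

To use \eqref{eq:mono} we need a function whose gradient is $\sigma_h-\sigma$ up to an error of order $h$. The gradient of $u_h-u$ is $\sigma_h-\sigma+(w_h-w)\,dx$. For $w\in\mathrm{BV}(\Omega;\mathbb{R}^d)$ the error would be $hA_h(D_ew)$ by Lemma~\ref{lem:avg}(iv), but for $w\in\mathrm{BD}(\Omega)$ the definition does not make $\partial_ew$ a measure. What it gives is the measure
\[
\lambda=(\mathcal{E}w)e\in\mathcal{M},\qquad\lambda_i=\tfrac12\big(\partial_i(e\cdot w)+\partial_ew_i\big),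
\]
so that $\partial_ew=2\lambda-D(e\cdot w)$: the derivative $\partial_ew$ is a measure \emph{minus a gradient}, and the gradient can be moved into the function. This is the only place where $w\in\mathrm{BD}(\Omega)$ is used; elsewhere $w\in L^1$ suffices.

\begin{lemma}\label{lem:corr}
Let $W^h=A_h(e\cdot w)$ and $v^h=u_h-u+hW^h$. Then $W^h,v^h\in\mathrm{BV}(\Omega')$, and on $\Omega'$
\begin{align}
Dv^h&=\sigma_h-\sigma+2h\,A_h\lambda,\label{eq:Dv}\\
|v^h|\,dx&\le h\,A_h\big(|\sigma|+2|w|\,dx\big).\label{eq:vbound}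
\end{align}
\end{lemma}

\begin{proof}
Let $\psi\in C_c^\infty(\Omega')$. Testing $\partial_i(e\cdot w)=2\lambda_i-\partial_ew_i$ with $\psi(\cdot-te)\in C_c^\infty(\Omega)$, averaging over $t$ and using \eqref{eq:ftc}, we get
\begin{align*}
-\int W^h\,\partial_i\psi\,dx&=\frac1h\int_0^h\Big[2\int\psi(x-te)\,d\lambda_i+\int w_i\,\partial_e\psi(x-te)\,dx\Big]dt\\
&=2\int\psi\,dA_h\lambda_i-\frac1h\int w_i(x)\big(\psi(x-he)-\psi(x)\big)\,dx .
\end{align*}
Thus $hDW^h=2hA_h\lambda-(w_h-w)\,dx$, a finite measure on $\Omega'$, and adding $D(u_h-u)=\sigma_h-\sigma+(w_h-w)\,dx$ gives \eqref{eq:Dv}. Since $D_eu=e\cdot\sigma+e\cdot w\,dx$, Lemma~\ref{lem:avg}(iv) gives $(u_h-u)\,dx=h[A_h(e\cdot\sigma)+W^h\,dx]$. So $v^h\,dx=hA_h(e\cdot\sigma+2\,e\cdot w\,dx)$, and \eqref{eq:vbound} follows from Lemma~\ref{lem:avg}(i).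
\end{proof}

We cannot test with $v^h$ itself, since $W^h$ is not known to be in $L^2$. Let $S=\tanh$, which is odd and $C^1$ with $|S|<1$, $0<S'\le1$ and $|S(t)|\le|t|$. The chain rule in $\mathrm{BV}$ \cite[Theorem~3.96]{AFP} states that for $v\in\mathrm{BV}(\Omega')$ the function $S(v)$ is in $\mathrm{BV}(\Omega')$ and $DS(v)=b\,Dv$, where the Borel function $b$ equals $S'(\tilde v)$ off $S_v$, equals $(S(v^+)-S(v^-))/(v^+-v^-)$ on $J_v$, and may be set to $0$ on $S_v\setminus J_v$, which is $|Dv|$-null. By the mean value theorem $0\le b\le1$ at every point. Let $b^h$ be this function for $v=v^h$. That $b^h$ is defined and nonnegative everywhere matters, because we multiply the summands in \eqref{eq:Dv} by $b^h$ separately, and they may charge $|Dv^h|$-null sets.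

Let $|\lambda|^\perp$ be the part of $|\lambda|$ that is singular with respect to $|\sigma|+\mathcal{L}^d$.

\begin{proposition}\label{prop:basic}
For $\varphi\in C_c^1(\Omega';[0,1])$,
\[
\limsup_{h\to0}\ \frac1h\int\varphi\,S(v^h)\,(g_h-g)\,dx\ \le\ 4\alpha\int\varphi\,d|\lambda|^\perp .
\]
\end{proposition}

\begin{proof}
The function $\psi=\varphi S(v^h)$ is bounded, of bounded variation and compactly supported in $\Omega'$. By the product rule, the chain rule and \eqref{eq:Dv},
\[
D\psi=\varphi b^h(\sigma_h-\sigma)+h\rho^h+2h\,\varphi b^hA_h\lambda,\qquad\rho^h=h^{-1}S(v^h)\nabla\varphi\,dx .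
\]
Apply $L_h-L$. By Lemmas~\ref{lem:dual}(ii) and \ref{lem:mono} the left side gives $-\int(g_h-g)\psi\,dx$, and by \eqref{eq:mono} with $b=\varphi b^h$ the first term on the right gives a nonnegative number. Hence
\[
\frac1h\int\varphi\,S(v^h)(g_h-g)\,dx\le\big|(L_h-L)(\rho^h)\big|+2\,\big|(L_h-L)(\varphi b^hA_h\lambda)\big| .
\]
Choose $\chi\in C_c^1(\Omega';[0,1])$ with $\chi=1$ on $\operatorname{supp}\varphi$. By $|S(t)|\le|t|$ and \eqref{eq:vbound}, $|\rho^h|\le\|\nabla\varphi\|_\infty\,\chi A_h\mu$ with $\mu=|\sigma|+2|w|\,dx$. For this $\mu$ we have $\mu^\perp=0$, so the first term tends to $0$ by Lemma~\ref{lem:compare}. For the second, $|\varphi b^hA_h\lambda|\le\varphi A_h|\lambda|$, and Lemma~\ref{lem:compare} with $\chi=\varphi$, $C=1$, $\mu=|\lambda|$ bounds its upper limit by $2\cdot2\alpha\int\varphi\,d|\lambda|^\perp$.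
\end{proof}

\section{Difference quotients see only the jumps}\label{sec:limit}

We compute the limit of the left side in Proposition~\ref{prop:basic}. The integrand involves only differences in the direction $e$, so we work on lines parallel to $e$ and integrate. Call $Q:\mathbb{R}^m\to\mathbb{R}$ \emph{admissible} if it is continuous, $|Q(\xi)|\le C|\xi|$ for all $\xi$, and
\[
\eta(\varepsilon)=\sup\{|Q(\xi)|/|\xi|:0<|\xi|\le2\varepsilon\}\to0\qquad(\varepsilon\to0).
\]
The linear bound provides domination, and the smallness at $0$ removes the parts of the derivative that are not jumps. Recall that $c\in\mathrm{BV}(I;\mathbb{R}^m)$ on an interval $I$ has a right-continuous representative with left limits, $c(y)-c(x)=Dc((x,y])$, and $\sum_x|[c](x)|\le|Dc|(I)$, where $[c](x)=c(x+)-c(x-)$.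

\begin{lemma}\label{lem:line}
Let $I$ be a bounded open interval, $c\in\mathrm{BV}(I;\mathbb{R}^m)$, $\varphi\in C_c(I)$, and let $Q$ be admissible. Then
\[
\frac1h\int\varphi(x)\,Q\big(c(x+h)-c(x)\big)\,dx\ \to\ \sum_{x\in I}\varphi(x)\,Q\big([c](x)\big)\qquad(h\downarrow0),
\]
and the left side is at most $C\|\varphi\|_\infty|Dc|(I)$ in absolute value whenever $\operatorname{supp}\varphi+[0,h]\subset I$.
\end{lemma}

\begin{proof}
Take $c$ right-continuous and let $K=\operatorname{supp}\varphi$. If $K+[0,h]\subset I$, Fubini's theorem gives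
\begin{equation}\label{eq:linebound}
\int_K|c(x+h)-c(x)|\,dx\le\int_K|Dc|((x,x+h])\,dx\le h\,|Dc|(I),
\end{equation}
which proves the bound. Let $I'\subset I$ be a compact interval with $K$ in its interior, let $\varepsilon>0$, and let $P$ be the finite set of $p\in I'$ with $|[c](p)|>\varepsilon$. The function $\bar c=c-\sum_{p\in P}[c](p)1_{[p,\infty)}$ is right-continuous, and its jumps in $I'$ have size at most $\varepsilon$.

There is $h_1>0$ such that $|\bar c(x)-\bar c(y)|\le2\varepsilon$ for $x,y\in I'$ with $|x-y|\le h_1$. Otherwise there are $x_n,y_n\in I'$ with a common limit $x$ and $|\bar c(x_n)-\bar c(y_n)|>2\varepsilon$. Along a subsequence each of $\bar c(x_n)$, $\bar c(y_n)$ converges to $\bar c(x-)$ or to $\bar c(x+)=\bar c(x)$, and these differ by at most $\varepsilon$, a contradiction.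

Let $h\le h_1$ be smaller than the distances between points of $P$ and such that $K+[0,h]\subset I'$. If $x\in K$ and $(x,x+h]\cap P=\emptyset$, then $c(x+h)-c(x)=\bar c(x+h)-\bar c(x)$ has norm at most $2\varepsilon$; by \eqref{eq:linebound} these $x$ contribute at most $\|\varphi\|_\infty\eta(\varepsilon)|Dc|(I)$ to the left side. The remaining $x$ lie in the disjoint intervals $[p-h,p)$, $p\in P$. On $[p-h,p)$ we have $x<p\le x+h$, so $c(x+h)-c(x)\to[c](p)$ uniformly as $h\downarrow0$, and the contribution tends to $\varphi(p)Q([c](p))$. The jump points in $K\setminus P$ contribute at most $\|\varphi\|_\infty\eta(\varepsilon)|Dc|(I)$ to the sum. So the upper limit of the difference of the two sides is at most $2\|\varphi\|_\infty\eta(\varepsilon)|Dc|(I)$, and we let $\varepsilon\to0$.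
\end{proof}

For $y\in e^\perp$ let $\Omega^y=\{t\in\mathbb{R}:y+te\in\Omega\}$ and $c^y(t)=c(y+te)$; for a set $K$ define $K^y$ like $\Omega^y$. We recall two facts.

\emph{Slicing} \cite[Theorems~3.107--3.108]{AFP}. Let $c\in\mathrm{BV}(\Omega;\mathbb{R}^m)$. For a.e.\ $y\in e^\perp$ the slice $c^y$ is in $\mathrm{BV}(\Omega^y;\mathbb{R}^m)$, and $\int_{e^\perp}|Dc^y|(\Omega^y)\,dy=|D_ec|(\Omega)<\infty$. For a.e.\ $y$ the set of jump points of $c^y$ is $(J_c)^y$; at these points $\nu_c\cdot e\neq0$, and the right and left limits of $c^y$ are $c^+,c^-$ if $\nu_c\cdot e>0$ and $c^-,c^+$ if $\nu_c\cdot e<0$. In particular $[c^y](t)=\pm[c](y+te)$.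

\emph{Area formula for the projection onto $e^\perp$.} If $K$ is countably $\mathcal{H}^{d-1}$-rectifiable with normal $\nu$ and the Borel function $F$ is $\mathcal{H}^{d-1}$-integrable on $K$, then $\int_{e^\perp}\sum_{t\in K^y}F(y+te)\,dy=\int_KF\,|\nu\cdot e|\,d\mathcal{H}^{d-1}$.

\begin{proposition}\label{prop:slice}
Let $c\in\mathrm{BV}(\Omega;\mathbb{R}^m)$, $\varphi\in C_c(\Omega')$, and let $Q$ be admissible and even. Then
\[
\frac1h\int\varphi\,Q(c_h-c)\,dx\ \to\ \int_{J_c}\varphi\,Q([c])\,|\nu_c\cdot e|\,d\mathcal{H}^{d-1}\qquad(h\downarrow0).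
\]
\end{proposition}

\begin{proof}
By Fubini's theorem the left side is $\int_{e^\perp}F^h(y)\,dy$, where $F^h(y)=\frac1h\int\varphi^y(t)\,Q(c^y(t+h)-c^y(t))\,dt$. Fix $y$ as in the slicing theorem. The set $K=\operatorname{supp}\varphi^y$ is a compact subset of $(\Omega')^y$, so it meets only finitely many components $I$ of $\Omega^y$, each in a compact set. For $t\in K\cap I$ and $h<h_0$ the segment $[t,t+h]$ lies in $\Omega^y$, hence in $I$. Lemma~\ref{lem:line} on each of these components shows that $|F^h(y)|\le C\|\varphi\|_\infty|Dc^y|(\Omega^y)$ for all $h<h_0$ and, since $Q$ is even and $Q(0)=0$, that $F^h(y)\to\sum_{t\in(J_c)^y}(\varphi\,Q([c]))(y+te)$. The bound is integrable in $y$, and $|Q([c])|\le C|[c]|$ is integrable on $J_c$ by \eqref{eq:jumppart}. Dominated convergence and the area formula finish the proof.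
\end{proof}

Let $J$ and $\nu$ be the jump set and the normal of the pair $c=(u,f)$, as in Lemma~\ref{lem:pair}, and put $[g]=[u]-[f]$ on $J$. This is where $f\in\mathrm{BV}(\Omega)$ enters the proof. By \eqref{eq:jumppart} and $|[g]|\le\sqrt2\,|[c]|$, the function $[g]$ is $\mathcal{H}^{d-1}$-integrable on $J$.

\begin{corollary}\label{cor:limit}
For $\varphi\in C_c^1(\Omega';[0,1])$,
\[
\lim_{h\to0}\ \frac1h\int\varphi\,S(v^h)\,(g_h-g)\,dx=\int_J\varphi\,S([u])\,[g]\,|\nu\cdot e|\,d\mathcal{H}^{d-1}.
\]
\end{corollary}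

\begin{proof}
Let $M>0$ and $\xi=(s,t)\in\mathbb{R}^2$. The functions $Q^1(\xi)=S(s)(s-t)$ and $Q^2(\xi)=(|s-t|-M)^+$ are continuous, even and bounded by $\sqrt2|\xi|$; moreover $|Q^1(\xi)|\le\sqrt2|\xi|^2$, and $Q^2=0$ near $0$. So both are admissible, and Proposition~\ref{prop:slice} gives
\begin{align}
\frac1h\int\varphi\,S(u_h-u)(g_h-g)\,dx&\to\int_J\varphi\,S([u])\,[g]\,|\nu\cdot e|\,d\mathcal{H}^{d-1},\label{eq:lim1}\\
\frac1h\int\varphi\,(|g_h-g|-M)^+dx&\to\int_J\varphi\,(|[g]|-M)^+|\nu\cdot e|\,d\mathcal{H}^{d-1}.\label{eq:lim2}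
\end{align}
It remains to replace $u_h-u$ by $v^h$ in \eqref{eq:lim1}. We have $|S(v^h)-S(u_h-u)|\le\min(2,h|W^h|)$. The bound $h|W^h|$ alone leads to $\int|W^h||g_h-g|$, a product of an $L^1$ and an $L^2$ function, so we split $|g_h-g|=\min(|g_h-g|,M)+(|g_h-g|-M)^+$ and use one bound for each part:
\begin{multline*}
\Big|\frac1h\int\varphi\,\big(S(v^h)-S(u_h-u)\big)(g_h-g)\,dx\Big|\\
\le\int\varphi\,|W^h|\min(|g_h-g|,M)\,dx+\frac2h\int\varphi\,(|g_h-g|-M)^+dx .
\end{multline*}
The first term tends to $0$ by Lemma~\ref{lem:avg}(v), because $W^h\to e\cdot w$ and $\min(|g_h-g|,M)\to0$ in $L^1(\Omega')$. The second tends to twice the right side of \eqref{eq:lim2}, which vanishes as $M\to\infty$ by dominated convergence.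
\end{proof}

\section{Proof of Theorem~\ref{thm:fixed}}\label{sec:end}

Fix a unit vector $e$ and let $\kappa=S([u])\,[g]\,|\nu\cdot e|\,\mathcal{H}^{d-1}\llcorner J$, a finite signed measure on $\Omega$. Every $\varphi\in C_c^1(\Omega;[0,1])$ has compact support in $\Omega'$ when $h_0$ is small, so Proposition~\ref{prop:basic} and Corollary~\ref{cor:limit} give
\begin{equation}\label{eq:kappa}
\int\varphi\,d\kappa\le4\alpha\int\varphi\,d|\lambda|^\perp .
\end{equation}
By scaling, \eqref{eq:kappa} holds for all $\varphi\ge0$ in $C_c^1(\Omega)$, and by mollification, which converges uniformly and keeps supports in a fixed compact set, for all $\varphi\ge0$ in $C_c(\Omega)$. A finite signed Radon measure that is nonnegative on such $\varphi$ is nonnegative, so $\kappa(B)\le4\alpha|\lambda|^\perp(B)$ for all Borel $B\subset\Omega$.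

The right side need not vanish, but it lives away from the jumps of $u$; no information on the structure of $\mathcal{E}w$ is needed to see this. Let $J^*=\{x\in J:[u]\ne0\}$. By Lemma~\ref{lem:pair}, $J^*\subset J_u$ and $\mathcal{H}^{d-1}(J_u\setminus J^*)=0$. The measure $|\lambda|^\perp$ is concentrated on a Borel set $N$ with $|\sigma|(N)=0$. Since $\mathcal{L}^d(J^*)=0$, the measures $\sigma$ and $Du$ agree on subsets of $J^*$, and \eqref{eq:jumppart} gives
\[
0=|\sigma|(J^*\cap N)=|Du|(J^*\cap N)=\int_{J^*\cap N}|[u]|\,d\mathcal{H}^{d-1}.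
\]
As $|[u]|>0$ on $J^*$, we get $\mathcal{H}^{d-1}(J^*\cap N)=0$. For Borel $B\subset J^*\setminus N$ we have $\kappa(B)\le0$, and therefore
\[
S([u])\,[g]\,|\nu\cdot e|\le0\qquad\mathcal{H}^{d-1}\text{-a.e.\ on }J^* .
\]
Apply this to the $d$ coordinate vectors $e$; the measure $\lambda$ and the set $N$ depend on $e$, but only $d$ exceptional null sets arise. At each point $\nu\cdot e\ne0$ for at least one of these vectors, so $S([u])[g]\le0$ a.e.\ on $J^*$. Since $S([u])$ has the sign of $[u]$, this is \eqref{eq:main} for $\mathcal{H}^{d-1}$-a.e.\ $x\in J_u$. If $[u]>0$, then \eqref{eq:main} reads $[u]\le[f]$. At a point of $J^*\setminus J_f$ we have $[f]=0$ by Lemma~\ref{lem:pair}, and \eqref{eq:main} would give $[u]^2\le0$, which is impossible on $J^*$. Hence $\mathcal{H}^{d-1}(J_u\setminus J_f)=0$. This proves Theorem~\ref{thm:fixed}, and with it Theorem~\ref{thm:tgv}. \qed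

\section{Other regularizers}\label{sec:other}

Theorem~\ref{thm:fixed} involves neither the boundary of $\Omega$, nor $\beta$, nor the optimality of $w$. It therefore applies to every regularizer that is built like \eqref{eq:tgv}.

\begin{corollary}\label{cor:other}
Let $\Omega\subset\mathbb{R}^d$ be bounded and open, $\alpha>0$, $f\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ and $R:\mathcal{M}\to[0,\infty]$. Put $G(v)=\inf_{w\in\mathcal{M}}\{\alpha|Dv-w|(\Omega)+R(w)\}$, and let $u$ minimize $v\mapsto\frac12\int_\Omega(f-v)^2\,dx+G(v)$ over $\mathrm{BV}(\Omega)$. Suppose that this objective is finite at some $v\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$ and that the infimum defining $G(u)$ is attained by some $w\in\mathrm{BD}(\Omega)$. Then the conclusions of Theorem~\ref{thm:tgv} hold.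
\end{corollary}

\begin{proof}
The objective is finite at $u$, so $u\in L^2(\Omega)$ and $R(w)<\infty$. For $v\in\mathrm{BV}(\Omega)\cap L^2(\Omega)$,
\[
\tfrac12\|f-v\|^2+\alpha|Dv-w|(\Omega)+R(w)\ge\tfrac12\|f-v\|^2+G(v)\ge\tfrac12\|f-u\|^2+\alpha|Du-w|(\Omega)+R(w),
\]
so $u$ minimizes \eqref{eq:fixed}, and Theorem~\ref{thm:fixed} applies.
\end{proof}

Three examples, with $R=+\infty$ wherever it is not specified:
\begin{itemize}
\item $R(0)=0$ gives $G(v)=\alpha|Dv|(\Omega)$ and the $L^2$--$\mathrm{TV}$ problem \eqref{eq:tv}.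
\item $R(w)=\beta|Dw|(\Omega)$ for $w\in\mathrm{BV}(\Omega;\mathbb{R}^d)\subset\mathrm{BD}(\Omega)$ penalizes the full gradient of $w$; the corollary applies when minimizers exist.
\item For $k\ge2$ let $\mathrm{BD}(\Omega;\mathrm{Sym}^i)$ be the space of integrable fields of symmetric $i$-tensors whose symmetrized gradient $\mathcal{E}w_i$ is a finite measure. The total generalized variation $\mathrm{TGV}^k$ of order $k$, in the form
\[
\min\ \alpha|Du-w_1|(\Omega)+\beta_1|\mathcal{E}w_1-w_2|(\Omega)+\dots+\beta_{k-1}|\mathcal{E}w_{k-1}|(\Omega)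
\]
over $w_i\in\mathrm{BD}(\Omega;\mathrm{Sym}^i)$, corresponds to $R(w_1)$, $w_1\in\mathrm{BD}(\Omega)$, equal to the infimum over $w_2,\dots,w_{k-1}$ of all terms but the first. The corollary applies when the minimum is attained, since then $w_1\in\mathrm{BD}(\Omega)$.
\end{itemize}

\begin{thebibliography}{9}

\bibitem{AFP}
Ambrosio, Fusco and Pallara, book; Theorems 3.96, 3.107 and 3.108.

\bibitem{source}
\emph{Novel Higher Order Regularisation Methods For Image Reconstruction},
\texttt{http://www.dspace.cam.ac.uk/\allowbreak bitstreams/\allowbreak f4ba1c98-bfdb-49ed-\allowbreak bac6-3317751792fa/\allowbreak download}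

\end{thebibliography}
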